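# Covering two cycles by two cycles that meet in only $k-1$ vertices

## 1. A conjecture that fails for $k\ge 25$ and holds for $k\le 4$

All graphs are finite and simple. For a subgraph $H$, $V(H)$ is its vertex set.

**Main Theorem.** For $k\ge 2$ let $(*_k)$ be the statement: *whenever $G$ is a $k$-connected graph and $C,D$ are two cycles of $G$, there are two cycles $C^*,D^*$ of $G$ with*
$$V(C^*)\cup V(D^*)\supseteq V(C)\cup V(D)\qquad\text{and}\qquad |V(C^*)\cap V(D^*)|\ge k .$$
*Then $(*_k)$ is false for every $k\ge 25$ and true for $k=2,3,4$.* In detail:

**Theorem 1.** For every $k\ge25$ there are infinitely many $k$-connected graphs $G$ containing cycles $C,D$ with $V(C)\cup V(D)=V(G)$ and a set $A\subset V(G)$ with $|A|=k-1$, such that any two cycles $C^*,D^*$ of $G$ with $V(C^*)\cup V(D^*)=V(G)$ satisfy $V(C^*)\cap V(D^*)=A$.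

**Theorem 2.** For $k\in\{2,3,4\}$ the statement $(*_k)$ is true. Moreover, unless $G$ is itself a cycle, $C^*$ and $D^*$ can be chosen distinct (even if $C=D$).

The conjecture that $(*_k)$ holds for all $k\ge2$ is taken from "On Intersections Of Long Cycles And Paths In K-Connected Graphs" (https://egrove.olemiss.edu/cgi/viewcontent.cgi?article=3721&context=etd). Theorem 1 disproves it as a statement about all $k$. The cases $5\le k\le 24$ are not decided here, and the bound $25$ was not optimized.

In plain words: we are given two cycles in a highly connected graph, and we may replace them by two others, as long as no vertex that was covered becomes uncovered. Can we always make the two cycles share at least $k$ vertices? Theorem 1 says no, in a strong form. In its graphs the two given cycles already cover everything, and every covering pair, without exception, meets in the same $k-1$ vertices. The two cycles $C^*,D^*$ are allowed to be equal, so such a graph has no Hamiltonian cycle: a Hamiltonian cycle paired with itself would meet itself in all of $V(G)\neq A$.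

**Definition.** A graph $G$ is *$k$-connected* if it has more than $k$ vertices and $G-X$ is connected for every set $X$ of fewer than $k$ vertices.

We use these textbook facts.

- Menger's theorem: if $G$ is $k$-connected and $X,Y$ are vertex sets with at least $k$ elements each, there are $k$ pairwise disjoint $X$–$Y$ paths. An $X$–$Y$ path has only its first vertex in $X$ and only its last vertex in $Y$.
- The fan version: if $G$ is $k$-connected, $v\notin X$ and $|X|\ge k$, there are $k$ paths from $v$ to $X$ that pairwise share only $v$ and meet $X$ only in their last vertices.
- In a $2$-connected graph every edge lies on a cycle.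
- For a cycle $\Gamma$ and a vertex set $Q$, the number of edges of $\Gamma$ with exactly one end in $Q$ is even.

## 2. Exchanging segments: the proof for $k=2,3,4$

Two small cases show the moves.

*Prism.* Let $C=abc$ and $D=a'b'c'$ be the triangles of the prism, with the further edges $aa',bb',cc'$ (here $k=3$). The cycles are disjoint. The edges $aa',bb'$ let us form the cycles $a\,b\,b'\,a'$ and $a\,c\,b\,b'\,c'\,a'$. They cover all six vertices and share $a,b,a',b'$.

*Wheel.* Let $h$ be joined to all vertices of a $5$-cycle $1\,2\,3\,4\,5$ (again $k=3$), with $C=h12$ and $D=h34$. They share only $h$. The edge $23$ avoids $h$ and joins $C$ to $D$. Replace the edge $h2$ of $C$ by $h\,3\,2$, and the edge $h3$ of $D$ by $h\,2\,3$. The new cycles $h\,1\,2\,3$ and $h\,4\,3\,2$ cover the same vertices and share $h,2,3$.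

The proof of Theorem 2 consists of these two moves and a short special case. Let $k\in\{2,3,4\}$.

**Step 1: reduce to distinct cycles and choose an extremal pair.** If $G$ is a cycle, it is not $3$-connected, so $k=2$; then $C=D=G$, and $C^*=D^*=G$ works. Now let $G$ not be a cycle. If $C=D$, there is an edge outside $C$: a chord if $V(G)=V(C)$, and otherwise an edge at a vertex outside $C$. It lies on a cycle, which we take as the new $D$. So there are pairs of distinct cycles covering the given vertices. Among all such pairs take one with $|V(C)\cap V(D)|$ maximum, again called $(C,D)$. Put $A=V(C)\cap V(D)$, $m=|A|$. We suppose $m\le k-1\le3$ and look for a contradiction, namely a covering pair of distinct cycles with larger intersection.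

**Step 2: the disjoint case, as in the prism.** Suppose $m=0$. By Menger's theorem there are two disjoint $C$–$D$ paths $P_1,P_2$. Their ends split $C$ into two paths $C_1,C_2$ and $D$ into $D_1,D_2$. The cycles $C_1\cup P_1\cup D_1\cup P_2$ and $C_2\cup P_1\cup D_2\cup P_2$ cover $V(C)\cup V(D)$. They are distinct, since an edge of $C_1$ lies only in the first, and they share $V(P_1)\cup V(P_2)$, at least $4$ vertices. Contradiction.

**Step 3: the exchange, as in the wheel.** Suppose $1\le m\le3$, $V(C)\not\subseteq V(D)$ and $V(D)\not\subseteq V(C)$. As $m<k$, the graph $G-A$ is connected. A shortest path in it between the nonempty disjoint sets $V(C)\setminus A$ and $V(D)\setminus A$ is a path $P$ from some $x\in V(C)\setminus A$ to some $y\in V(D)\setminus A$, $x\ne y$, with no inner vertex on $C\cup D$.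

The vertices of $A$ cut $C$ into *segments* between cyclically consecutive vertices of $A$; if $m=1$, the only segment is all of $C$, with both ends at the vertex of $A$. Likewise for $D$. Let $x$ lie inside a segment of $C$ and $y$ inside a segment of $D$. We claim that these segments have a common end $a$. If $m\le2$, every segment has all of $A$ as its set of ends. If $m=3$, each segment has two of the three vertices of $A$ as ends, and two $2$-subsets of a $3$-set intersect.

Let $C[a,x]$ and $D[a,y]$ be subpaths inside these segments; their inner vertices are not in $A$. Let $C'$ arise from $C$ by replacing $C[a,x]$ by $D[a,y]\cup P$, and $D'$ from $D$ by replacing $D[a,y]$ by $C[a,x]\cup P$. Since $D[a,y]$ meets $C$ only in $a$, and $P$ meets $C$ only in $x$, $C'$ is a cycle; symmetrically $D'$ is a cycle. What $C'$ loses of $C$ lies in $D'$ and vice versa, so the new pair covers $V(C)\cup V(D)$. Both new cycles contain $A\cup V(P)$, hence they share at least $m+2$ vertices. They are distinct: the edge of $C[a,x]$ at $x$ lies in $D'$. It is not in $C'$, because it is not in the rest of $C$, not in $D$ (as $x\notin V(D)$), and not in $P$ (its other end is a vertex of $C$ other than $x$).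 Contradiction.

**Step 4: one vertex set inside the other.** By symmetry let $V(D)\subseteq V(C)$. Then $m=|V(D)|\ge3$, so $k=4$, $m=3$ and $D$ is a triangle. Since $C\ne D$, $|V(C)|\ge4$.

If $|V(C)|=4$, there is $v\notin V(C)$ because $|V(G)|>4$. Take a fan of four paths from $v$ to the four vertices of $C$. Replacing an edge of $C$ by the path through $v$ formed by the two fan paths to its ends gives a cycle different from $C$ that contains $V(C)$. With $C$ it shares $4$ vertices.

If $|V(C)|\ge5$, then $C$ does not contain the triangle $D$, so some edge of $D$ is a chord of $C$. The chord forms two cycles with $C$, having $|V(C)|+2$ vertices together, so the longer one has at least $\lceil(|V(C)|+2)/2\rceil\ge4$ vertices, all on $C$. Pair it with $C$.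

Both cases contradict the maximality of $m$. This proves Theorem 2.

**Where the exchange stops.** The only place where $m\le3$ matters in Step 3 is the common end $a$. For $k=5$ we would have to treat $m=4$. Let $C$ and $D$ both pass $a_1,a_2,a_3,a_4$ in this cyclic order, let $x$ lie between $a_1,a_2$ on $C$ and $y$ between $a_3,a_4$ on $D$. Following $D$ from $y$ towards $a_1$ or $a_2$, we meet $a_4$ or $a_3$ first, and these lie on $C$. So there is no piece of $D$ that can replace a piece of the segment of $x$. The exchange is not available, and the argument has no control over which segments $P$ joins.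

This suggests the shape of a counterexample: two cycles that pass a set $A$ of $k-1$ vertices in the same order, with many long segments in between, and hardly any connections outside $A$.

## 3. A bipartite gadget that one cycle must cross from home to home

We need a building block that a cycle cannot enter and leave in arbitrary ways.

**Definition.** A *gadget* $q$ has a *home* $\{x,y\}$ and an *attachment set* $N(q)\supseteq\{x,y\}$, both consisting of vertices outside $q$. The gadget consists of disjoint independent sets $P_q,T_q$ with $|P_q|=p$ and $|T_q|=p+1$, completely joined to each other. Two distinct vertices $t^x,t^y\in T_q$ are joined to $x$ and to $y$, respectively. Every vertex of $P_q$ is joined to every vertex of $N(q)$. There are no other edges at $q$. We write $V(q)=P_q\cup T_q$.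

*Example.* For $p=2$: $P_q=\{u_1,u_2\}$, $T_q=\{t^x,t^y,t\}$. The path $t^x\,u_1\,t\,u_2\,t^y$ visits all of $q$. In general, alternating between $T_q$ and $P_q$ gives a Hamiltonian path of $q$ from $t^x$ to $t^y$. A path that visits all of $q$ must have both its end-vertices in $T_q$, since $T_q$ is larger by one.

All our graphs have the following form: an independent set $S$, together with disjoint gadgets whose attachment sets lie in $S$, with no edges between different gadgets. Let $\Gamma$ be a cycle with $h=|V(\Gamma)\cap S|\ge2$. As $S$ is independent, $\Gamma-S$ has exactly $h$ components, which are paths.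

**Definition.** These components are the *passages* of $\Gamma$. Each passage lies in one gadget $q$. The first and last vertex of the passage, which lie in $q$ and may coincide, are its *tips*. The vertices of $S$ before and after it on $\Gamma$ are its *ends*. The two ends are distinct because $h\ge2$, and they lie in $N(q)$. Each vertex of $V(\Gamma)\cap S$ is the end of exactly two passages of $\Gamma$.

Let $\Gamma_1,\Gamma_2$ be two cycles (possibly equal) that cover all vertices, each with at least two vertices in $S$. We call $1,2$ *colors*. Let $v(q)$ be the number of passages of $\Gamma_1$ in $q$ plus that of $\Gamma_2$. As $q$ is covered, $v(q)\ge1$.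

**(1)** *If $q$ is met by exactly one of the two cycles, then $v(q)=1$, and the ends of the passage are the two home vertices of $q$.*

**Proof.** The passages in $q$ are disjoint and cover $V(q)$. Give a passage $\Pi$ the value $|\Pi\cap T_q|-|\Pi\cap P_q|$; the values sum to $(p+1)-p=1$. A passage alternates between $T_q$ and $P_q$, so its value is $-1$, $0$ or $1$, and it is $1$ exactly if both tips are in $T_q$. The tips have neighbors in $S$, and the only vertices of $T_q$ with neighbors in $S$ are $t^x$ and $t^y$, with one such neighbor each. A passage of value $1$ cannot be a single vertex of $T_q$, since its two distinct ends would be neighbors of that vertex. So it runs from $t^x$ to $t^y$ and has ends $x,y$.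

As the sum is positive, a passage of value $1$ exists. It uses $t^x$ and $t^y$, so every other passage has both tips in $P_q$ and value $-1$. Thus $1-(v(q)-1)=1$, so $v(q)=1$.

## 4. Necklaces: one connection short, and what one hub does

Let $n=k-1$ and $A=\{a_i:i\in\mathbb Z_n\}$.

**Necklace without connections.** For each *position* $i\in\mathbb Z_n$ put two gadgets with home $\{a_i,a_{i+1}\}$ and attachment set $A$, so $S=A$; let $p\ge k$ and $n\ge3$. Choosing one gadget at each position gives a cycle $C$, the others give $D$, and together they cover everything.

Let $\Gamma_1,\Gamma_2$ be any covering pair. A cycle with at most one vertex in $A$ meets at most one gadget, and any other cycle meets at most $n$. Since $1+n<2n$, both cycles have at least two vertices in $A$. The number of passage-ends in $A$ is $2|A\cap V(\Gamma_1)|+2|A\cap V(\Gamma_2)|\le4n$. On the other hand each of the $2n$ gadgets has $v(q)\ge1$, and each passage has two ends in $A$, which gives at least $4n$ ends. So equality holds: $A$ lies on both cycles and $v(q)=1$ for every $q$. Every gadget is met by one cycle only, and the cycles meet exactly in $A$.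

The property of Theorem 1 holds with $|A|=k-1$. What fails is $k$-connectivity, and only at one set. If fewer than $k$ vertices are deleted and some $a\in A$ remains, then every $P_q$ keeps a vertex (as $p\ge k$), all kept vertices of all $P_q$ are adjacent to $a$, and everything else that remains is adjacent to one of them. But $G-A$ falls apart into $2n$ gadgets.

So we have to connect the gadgets outside $A$, without giving the cycles new freedom. For this we subdivide the $2n$ pieces into *arcs*. For each position $i$ and $c\in\{0,1\}$ there is an arc $(i,c)$ from $a_i$ (left) to $a_{i+1}$ (right), of one of two kinds.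

**Definition.** A *hub arc* $g$ at position $i$ has one vertex $z$ and two *end gadgets*, with homes $\{a_i,z\}$ and $\{z,a_{i+1}\}$, both with attachment set $A\cup\{z\}$.

**Definition.** A *non-hub arc* $e$ at position $i$ has two vertices $\beta^1_e,\beta^2_e$ and three gadgets. Its end gadgets have homes $\{a_i,\beta^1_e\}$ and $\{\beta^2_e,a_{i+1}\}$, with attachment sets $A\cup\{\beta^1_e\}$ and $A\cup\{\beta^2_e\}$. Its *middle gadget* has home $\{\beta^1_e,\beta^2_e\}$ and attachment set $A\cup\{\beta^1_e,\beta^2_e\}\cup Z(e)$, where $Z(e)$ is a nonempty set of hub vertices $z$.

The sets $Z(e)$ provide the connections in $G-A$. They have to be chosen with care: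

**One hub is not enough.** Let $g=(0,0)$ be the only hub arc, with vertex $z$, and let $Z(e)=\{z\}$ for all other arcs. Put $f=(0,1)$, $\beta^j=\beta^j_f$, and let $q$ be the middle gadget of $f$, with $P_q=\{u_1,\dots,u_p\}$. Both cycles below traverse the positions $i\ne0$ as before, $C^*$ along $(i,0)$ and $D^*$ along $(i,1)$. Between $a_0$ and $a_1$ they run as follows.

- $C^*$: $a_0$, left end gadget of $g$, $z$, then $u_1$ and all of $P_q\cup T_q\setminus\{t^{\beta^1}\}$, finishing in $t^{\beta^2}$, then $\beta^2$, right end gadget of $f$, $a_1$.
- $D^*$: $a_0$, left end gadget of $f$, $\beta^1$, $t^{\beta^1}$, $u_1$, $z$, right end gadget of $g$, $a_1$.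

The passage of $C^*$ in $q$ exists: it starts in $P_q$, ends in $T_q$ and uses $p$ vertices of each. The pair covers all vertices, and it shares $A\cup\{z,u_1\}$, which has $k+1$ elements.

So the two cycles may trade places at a hub, one of them coming back through a middle gadget linked to it. The plan is to show by counting that every deviation from the intended picture consists of such trades, organized by a permutation $\pi$ of the hubs involved, and to choose the sets $Z(e)$ so that for every possible $\pi$ at least one of the two "cycles" would fall into several pieces.

## 5. The graph with six hubs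

Let $k\ge25$, $n=k-1\ge24$, and fix $p\ge k$; different $p$ give graphs of different orders, hence infinitely many graphs.

For $s=1,\dots,6$ put $m_s=4s \pmod n$. As $n\ge24$, distinct hub positions are at cyclic distance at least $4$, and their cyclic order is $m_1,\dots,m_6$. The hub arcs are $g_s=(m_s,0)$, with vertex $z_s$. All other arcs are non-hub arcs, with $Z(e)$ as follows.

- $e_0=(6,0)$ has $Z(e_0)=\{z_1,\dots,z_6\}$. Position $6$ has distance at least $2$ from all hub positions.
- For each $s$, the arc $(m_s,1)$ ("type P near $s$") has $Z=\{z_{P(s)}\}$; the arcs $(m_s+1,c)$ ("type R near $s$") have $Z=\{z_{R(s)}\}$; the arcs $(m_s-1,c)$ ("type L near $s$") have $Z=\{z_{L(s)}\}$, where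

| $s$ | 1 | 2 | 3 | 4 | 5 | 6 |
|---|---|---|---|---|---|---|
| $R(s)$ | 2 | 1 | 1 | 5 | 6 | 5 |
| $L(s)$ | 6 | 3 | 2 | 1 | 1 | 1 |
| $P(s)$ | 6 | 1 | 1 | 1 | 4 | 5 |

- All remaining non-hub arcs have $Z(e)=\{z_1\}$.

The letters stand for parallel to, right of, and left of the hub arc. For instance, near $s=1$ (position $4$): $Z((4,1))=\{z_6\}$, $Z((5,c))=\{z_2\}$, $Z((3,c))=\{z_6\}$. Hub distances are at least $4$ and position $6$ is not within distance $1$ of a hub, so no arc gets two definitions. Note that $R(s),L(s),P(s)\ne s$ for all $s$.

A non-hub arc $e\ne e_0$ is called *single-link*; then $|Z(e)|=1$. Let $B$ be the set of all $z_s,\beta^1_e,\beta^2_e$, and $S=A\cup B$, an independent set. An arc with $b$ vertices in $B$ has $b+1$ gadgets, so there are $2n+|B|$ gadgets. Exactly $4n$ of them are end gadgets.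

**Step 1: the cycles $C$ and $D$.** Hamiltonian paths of its gadgets from home to home give, for each arc, a path from $a_i$ to $a_{i+1}$ through all its vertices. Let $C$ be the union of these paths over the arcs $(i,0)$, and $D$ over the arcs $(i,1)$. These are cycles with $V(C)\cup V(D)=V(G)$ and $V(C)\cap V(D)=A$.

**Step 2: $G$ is $k$-connected.** Clearly $|V(G)|>k$. Let $|X|\le k-1$. Suppose first that some $a\in A\setminus X$ exists. Each $P_q$ has a vertex outside $X$ because $p\ge k$, and all such vertices are adjacent to $a$. Each remaining vertex of $T_q$ is adjacent to a remaining vertex of $P_q$. Each remaining vertex of $S$ lies in some $N(q)$ and is adjacent to a remaining vertex of $P_q$. So $G-X$ is connected. Otherwise $A\subseteq X$, and $|A|=k-1$ gives $X=A$. In $G-A$ each arc is connected, each non-hub arc is joined to a hub arc because $Z(e)\ne\emptyset$, and $e_0$ is joined to all six hub arcs. So $G-A$ is connected.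

From here to the end, $C^*,D^*$ are two cycles (possibly equal) with $V(C^*)\cup V(D^*)=V(G)$. Write $\Gamma_1=C^*$, $\Gamma_2=D^*$. We must show $V(\Gamma_1)\cap V(\Gamma_2)=A$.

## 6. Counting passage-ends in $A$

**Step 1: both cycles have at least two vertices in $S$**, so that passages and (1) are available. If $|V(\Gamma)\cap S|\le1$, then $\Gamma-S$ is connected and $\Gamma$ meets at most one gadget. The other cycle meets at most $\max(1,|S|)=|S|$ gadgets, since it has at most $|S|$ passages. But $1+|S|=1+n+|B|<2n+|B|$, so some gadget would not be covered.

**Step 2: the count of the necklace.** Its purpose is to pin down all end gadgets.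

**(2)** *(i) $A\subseteq V(C^*)\cap V(D^*)$. (ii) Every end gadget has $v=1$, and its passage joins its two home vertices. (iii) No passage of a middle gadget has an end in $A$.*

**Proof.** The number of passage-ends in $A$ is $2|A\cap V(C^*)|+2|A\cap V(D^*)|\le4n$. A passage in an end gadget has two distinct ends in a set consisting of $A$ and one further vertex, so at least one of them is in $A$. Hence there are at least $\sum_{q\text{ end gadget}}v(q)\ge4n$ passage-ends in $A$. So equality holds throughout: $A$ lies on both cycles, each end gadget has $v=1$ and contributes exactly one end in $A$, and no other passage has an end in $A$. An end gadget with $v=1$ is met by exactly one cycle, so (1) gives the second part of (ii).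

So each end gadget has a unique color. For an arc $e$ let $\ell(e)$ and $r(e)$ be the colors of its left and right end gadgets.

**(3)** *Among $r(i-1,0),\,r(i-1,1),\,\ell(i,0),\,\ell(i,1)$ each color occurs twice.*

**Proof.** Both cycles pass through $a_i$, so two passage-ends at $a_i$ have color $1$ and two have color $2$. By (2) these four come from the four end gadgets with $a_i$ in their home, one from each.

## 7. Parity at hubs and at middle gadgets

**Step 1: what can happen at a hub vertex.** A passage-end at $z_s$ that comes from the middle gadget of an arc $e$ is a *link end* (at $z_s$, of $e$); the corresponding edge of the cycle is a *link edge*. The other gadgets attached to $z_s$ are the two end gadgets of $g_s$, and by (2)(ii) each gives exactly one end at $z_s$. As $z_s$ lies on one or both cycles, it has $2$ or $4$ passage-ends in total, so it has $0$ or $2$ link ends.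

- No link ends: call $s$ and $g_s$ *inactive*. Then $z_s$ lies on one cycle only, $\ell(g_s)=r(g_s)$, and $g_s$ is traversed from end to end by one cycle.
- Two link ends: call $s$ and $g_s$ *active*. Both cycles pass $z_s$, with two ends each. If $\ell(g_s)\ne r(g_s)$, there is one link end of each color; call $s$ *crossing*. If $\ell(g_s)=r(g_s)$, both link ends have the other color; call $s$ *passing*.

In the one-hub example the hub is crossing.

**Step 2: parity at a non-hub arc.** For a non-hub arc $e$ with middle gadget $q$ let $Q_e=V(q)\cup\{\beta^1_e,\beta^2_e\}$, and let $\lambda_\gamma(e)$ be the number of link ends of $e$ of color $\gamma$.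

**(4)** *If $\ell(e)=r(e)$, both $\lambda_1(e),\lambda_2(e)$ are even; otherwise both are odd.*

**Proof.** By (2)(ii) exactly one edge, of color $\ell(e)$, leads from $\beta^1_e$ into the left end gadget, and one, of color $r(e)$, leads from $\beta^2_e$ into the right end gadget. By (2)(iii) the only other edges of the two cycles leaving $Q_e$ are the link edges of $e$. (An edge used by both cycles is counted once for each.) Each cycle leaves $Q_e$ by an even number of edges. So for each $\gamma$ the number $[\ell(e)=\gamma]+[r(e)=\gamma]+\lambda_\gamma(e)$ is even.

Call a non-hub arc $e$ *active* if $\lambda_1(e)+\lambda_2(e)>0$. By (2)(i) each cycle contains $A$, so neither is contained in $Q_e\cup B$. We use this repeatedly.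

If $e$ is inactive, then $\ell(e)=r(e)$ by (4). The other color has no edge leaving $Q_e$, so it does not meet $Q_e$. The color $\ell(e)$ has exactly two edges leaving $Q_e$, at $\beta^1_e$ and $\beta^2_e$, so $e$ is traversed from end to end by one cycle.

**(5)** *If $e$ is active, both cycles meet its middle gadget.*

**Proof.** Otherwise exactly one does. By (1) the only passage has ends $\beta^1_e,\beta^2_e$, so $e$ has no link end.

**Step 3: an active single-link arc uses up a crossing hub.**

**(6)** *If $e$ is single-link and active, $Z(e)=\{z_s\}$, then $\lambda_1(e)=\lambda_2(e)=1$, $\ell(e)\ne r(e)$, $s$ is crossing, and both link ends at $z_s$ belong to $e$.*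

**Proof.** By (4) the number of link ends of $e$ is even. It is positive, and it is at most $2$ because all of them are at $z_s$. So it is $2$, and both link ends at $z_s$ belong to $e$. If they have different colors, then $\ell(e)\ne r(e)$ by (4), and $s$ is crossing, since at a passing hub both link ends have the same color.

Suppose both have color $\gamma$, and let $\delta$ be the other color. Then $\ell(e)=r(e)$ by (4). If $\ell(e)=r(e)=\gamma$, then $\delta$ has no edge leaving $Q_e$, so it does not meet $Q_e$, contradicting (5). If $\ell(e)=r(e)=\delta$, then $\Gamma_\gamma$ meets $Q_e$ by (5), and its only edges leaving $Q_e$ are the two link edges. These are the two edges of $\Gamma_\gamma$ at $z_s$. So $\Gamma_\gamma\subseteq Q_e\cup\{z_s\}$, which is impossible.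

## 8. Runs of active positions and the permutation $\pi$

**Step 1: parity along the necklace.** Call an arc *switching* if $\ell\ne r$. Inactive arcs are not switching; crossing hub arcs and active single-link arcs are. A position is *active* if one of its arcs is active. At an inactive position $i$ both arcs are traversed end to end, and by different colors: otherwise one cycle would consist of the two traversals together with $a_i,a_{i+1}$ and would miss the rest of $A$.

Let $x_i$ and $y_i$ be the numbers of arcs at position $i$ with $\ell=1$ and with $r=1$. Then $y_{i-1}+x_i=2$ by (3), $x_i=y_i=1$ if $i$ is inactive, and $y_i-x_i$ has the parity of the number of switching arcs at $i$.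

Let $c$ be the number of crossing hubs and $a$ the number of active single-link arcs. By (6), each active single-link arc owns both link ends at a crossing hub, and different arcs own different hubs, so $a\le c\le 6$. At most $6+1+6<n$ positions are active (hubs, $e_0$, single-link arcs). So the active positions split into maximal *runs* of consecutive positions, bordered by inactive positions. If a run is $i,\dots,j$, then $y_{i-1}=1$ gives $x_i=1$, and $x_{j+1}=1$ gives $y_j=1$. Since $x_{t+1}=2-y_t\equiv y_t \pmod 2$, going along the run we obtain:

**(7)** *Each run contains an even number of switching arcs.*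

**Step 2: each run has as many active single-link arcs as crossing hubs.** For a run $\rho$ let $j_\rho$ be its number of hub positions, $c_\rho$ its number of crossing hubs and $a_\rho$ its number of active single-link arcs. Then $c_\rho\le j_\rho$.

**(8)** *$a_\rho\ge c_\rho$ for every run $\rho$.*

**Proof.** If $c_\rho=0$, this is trivial.

If $j_\rho\ge2$, there are at least $3(j_\rho-1)$ non-hub positions of $\rho$ between hub positions of $\rho$. All of them are active, and all but at most one (position $6$) have only single-link arcs. So $a_\rho\ge3(j_\rho-1)-1\ge j_\rho\ge c_\rho$.

There remains $j_\rho=c_\rho=1$; let $m_s$ be the hub position in $\rho$. We need $a_\rho\ge1$. If $a_\rho=0$, all active arcs of $\rho$ are among $g_s,e_0$. Their positions are neither equal nor adjacent, so $\rho=\{m_s\}$ and $g_s$ is its only switching arc, contradicting (7).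

Summing over all runs, $a\ge c$. With $a\le c$ we get $a=c$ and $a_\rho=c_\rho$ for all $\rho$. As $a=c$, by (6) the active single-link arcs own all link ends at crossing hubs. Also by (6), single-link arcs have no link ends at passing hubs. So link ends at passing hubs belong only to $e_0$, and $e_0$ has link ends only there.

**Step 3: remove $e_0$ and the passing hubs.**

**(9)** *$e_0$ is inactive, and there are no passing hubs.*

**Proof.** Suppose $e_0$ is active. Its link ends come in pairs of equal color, one pair for each passing hub. So both $\lambda_\gamma(e_0)$ are even, and $\ell(e_0)=r(e_0)=\delta$ by (4). The other color $\gamma$ meets $Q_{e_0}$ by (5). All edges of $\Gamma_\gamma$ leaving $Q_{e_0}$ are link edges to passing hubs $z_s$, and at such a $z_s$ both passage-ends of $\Gamma_\gamma$ are link ends of $e_0$. So $\Gamma_\gamma$ always returns to $Q_{e_0}$ at once, and $\Gamma_\gamma\subseteq Q_{e_0}\cup\{z_1,\dots,z_6\}$, which is impossible. Hence $e_0$ has no link ends, and no hub is passing.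

**Step 4: the shape of a run.** The active arcs are now exactly the crossing hub arcs and the active single-link arcs. If $j_\rho\ge2$, each of the at least $3(j_\rho-1)$ non-hub positions between hub positions of $\rho$ carries an active single-link arc, so $a_\rho\ge3(j_\rho-1)>j_\rho\ge c_\rho$, contradicting $a_\rho=c_\rho$. So $j_\rho\le1$. If $c_\rho=0$, then $a_\rho=0$ and the run has no active arc, which is absurd. So every run contains exactly one crossing hub $s$ and exactly one active single-link arc, called $f_s$. Every position of the run is $m_s$ or the position of $f_s$, and a run is an interval, so $f_s$ has position $m_s-1$, $m_s$ or $m_s+1$. Thus $f_s$ is of type L, P or R near $s$; we call this the *type of $s$*.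

Let $I$ be the set of crossing hubs, and for $s\in I$ let $Z(f_s)=\{z_{\pi(s)}\}$. By (6), $\pi(s)$ is crossing and different $f_s$ own different hubs. So:

**(10)** *$\pi$ is a permutation of $I$ with $\pi(s)=R(s),L(s),P(s)$ if $s$ has type R, L, P, respectively. The only active arcs are $g_s,f_s$ for $s\in I$.*

**Claim.** $I=\emptyset$.

**Theorem 1 follows from the Claim.** If $I=\emptyset$, no hub and no arc is active. Then every $Q_e$ is met by one cycle only, every end gadget by (2)(ii), and every $z_s$ as well. With (2)(i), $V(C^*)\cap V(D^*)=A$.

The rest of the lecture proves the Claim. Suppose $I\neq\emptyset$. Since $\pi(s)\ne s$ always, $|I|\ge2$. Let $\sigma$ be the cyclic successor on $I$ in the order $1,2,\dots,6,1$.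

## 9. Ports, signs, and the port graph $H_\gamma$

The aim is to shrink each cycle $\Gamma_\gamma$ to a small graph in which one can see whether it is a single cycle.

**Step 1: ports.** For $s\in I$ and $m=m_s$ let $(U_s,V_s)$ be the left and right boundary vertices of the run of $s$:
$$(a_m,a_{m+1})\ \text{for type P},\qquad (a_m,a_{m+2})\ \text{for type R},\qquad (a_{m-1},a_{m+1})\ \text{for type L}.$$
The index of $V_s$ is at most $m_s+2$ and that of $U_{\sigma(s)}$ at least $m_{\sigma(s)}-1$. Going forward from $m_s$ to $m_{\sigma(s)}$ is at least $4$ steps, so there is at least one position between $V_s$ and $U_{\sigma(s)}$. All positions there are inactive. So the $2|I|$ vertices $U_s,V_s$ are distinct; we call them *ports*.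

**Step 2: how a run connects its ports to $g_s$ and $f_s$.** A switching arc has, for each color $\gamma$, exactly one end in $A$ at which its end gadget has color $\gamma$. This is its *$\gamma$-end*. We show that in each color one of the following holds, where "joined" means by a possibly trivial path of $\Gamma_\gamma$ formed by inactive arcs of the run.

- *Sign $+$*: $U_s$ is joined to the $\gamma$-end of $g_s$, and $V_s$ to the $\gamma$-end of $f_s$.
- *Sign $-$*: $U_s$ is joined to the $\gamma$-end of $f_s$, and $V_s$ to the $\gamma$-end of $g_s$.

*Type P: the sign is $+$ in one color and $-$ in the other.* The run is the position $m$, so $x_m=1$, that is, $\ell(g_s)\neq\ell(f_s)$. Both arcs switch. In color $\ell(g_s)=r(f_s)$, the end of $g_s$ is $a_m=U_s$ and the end of $f_s$ is $a_{m+1}=V_s$: sign $+$. In color $\ell(f_s)=r(g_s)$ it is the other way round: sign $-$.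

For types R and L let $g'$ and $f'$ be the arcs parallel to $g_s$ and $f_s$ at their positions. They are inactive, so each has a single color.

*Type R: the sign is $+$ in both colors.* Let $\gamma=\ell(g_s)$ and $\delta$ the other color. As the run starts at $m$, $x_m=1$, so $g'$ has color $\delta$; and $r(g_s)=\delta$ as $g_s$ switches. Both arcs at position $m$ have $r=\delta$, so (3) at $a_{m+1}$ gives $\ell(f_s)=\ell(f')=\gamma$. Hence $f'$ has color $\gamma$, and $r(f_s)=\delta$.

- Color $\gamma$: the end of $g_s$ is $a_m=U_s$; the end of $f_s$ is $a_{m+1}$, joined by $f'$ to $a_{m+2}=V_s$.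
- Color $\delta$: the end of $g_s$ is $a_{m+1}$, joined by $g'$ to $a_m=U_s$; the end of $f_s$ is $a_{m+2}=V_s$.

*Type L: the sign is $-$ in both colors.* Let $\gamma=r(g_s)$ and $\delta$ the other color. As the run ends at $m$, $y_m=1$, so $g'$ has color $\delta$; and $\ell(g_s)=\delta$. By (3) at $a_m$, $r(f_s)=r(f')=\gamma$. Hence $f'$ has color $\gamma$, and $\ell(f_s)=\delta$.

- Color $\gamma$: the end of $g_s$ is $a_{m+1}=V_s$; the end of $f_s$ is $a_m$, joined by $f'$ to $a_{m-1}=U_s$.
- Color $\delta$: the end of $g_s$ is $a_m$, joined by $g'$ to $a_{m+1}=V_s$; the end of $f_s$ is $a_{m-1}=U_s$.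

For a given color put $G_s=U_s$, $F_s=V_s$ if the sign is $+$, and $G_s=V_s$, $F_s=U_s$ if it is $-$. So $G_s$ is the port joined to $g_s$, and $F_s$ the port joined to $f_s$.

**Step 3: the links.** Fix a color $\gamma$ and $s\in I$. We follow $\Gamma_\gamma$ from $F_s$ to the port where it arrives after using $f_s$. It takes

1. the run path from $F_s$ to the $\gamma$-end of $f_s$;
2. the end gadget of $f_s$ of color $\gamma$, leading to one of $\beta^1_{f_s},\beta^2_{f_s}$, hence into $Q_{f_s}$;
3. a path in $Q_{f_s}$ and then a link edge to $z_{\pi(s)}$: by (6) color $\gamma$ has exactly two edges leaving $Q_{f_s}$, the one by which we entered and one link edge;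
4. the end gadget of $g_{\pi(s)}$ of color $\gamma$, up to the $\gamma$-end of $g_{\pi(s)}$: as $\pi(s)$ is crossing, $\Gamma_\gamma$ has at $z_{\pi(s)}$ one link end and one end from this gadget;
5. the run path from there to $G_{\pi(s)}$.

At the vertices where consecutive pieces meet, they use different edges of $\Gamma_\gamma$, because these edges lead into different gadgets. So this is a walk along the cycle $\Gamma_\gamma$ that never turns back. Its inner vertices in $A$ can only be $a_{m+1}$ (type R) or $a_m$ (type L) with $m=m_s$ or $m=m_{\pi(s)}$, and these are not ports. So the walk starts at the port $F_s$ and ends at the first port it meets, $G_{\pi(s)}$, which differs from $F_s$ as $\pi(s)\ne s$. It is therefore a subpath of $\Gamma_\gamma$ from $F_s$ to $G_{\pi(s)}$ without inner ports. We call it the *link* of $s$.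

**Step 4: the connections between runs.** Each position between $V_s$ and $U_{\sigma(s)}$ is inactive and carries exactly one arc of color $\gamma$. So $\Gamma_\gamma$ contains a path $W_s$ from $V_s$ to $U_{\sigma(s)}$ with no inner port.

**Step 5: links and $W$-paths make up all of $\Gamma_\gamma$.** The $2|I|$ ports lie on $\Gamma_\gamma$ and divide it into $2|I|$ segments. Each link and each $W_s$ is one of them. Since $\{F_s,G_s\}=\{U_s,V_s\}$ and $\pi,\sigma$ are permutations, every port is an end of exactly one link and of exactly one $W$-path. At the port these leave by different edges: the link enters a gadget of an arc at a position of the port's run, the $W$-path a gadget of an arc at a position outside the run. So the $4|I|$ pairs (listed path, end of it) correspond bijectively to the $4|I|$ pairs (port, edge of $\Gamma_\gamma$ at it). Hence the listed paths are exactly the segments, each occurring once. Replacing segments by edges, we get: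

**(11)** *For each color $\gamma$, the graph $H_\gamma$ on the $2|I|$ ports with edges $F_sG_{\pi(s)}$ (links) and $V_sU_{\sigma(s)}$ (the $W_s$), $s\in I$, is a single cycle of length $2|I|\ge4$.*

In particular $H_\gamma$ has no parallel edges. This gives two rules, valid in each color.

**(R1)** *If $\pi(x)=\sigma(x)=y$, then $x,y$ are not both $+$.* Otherwise the link of $x$ is $F_xG_y=V_xU_y$, parallel to $W_x=V_xU_y$.

**(R2)** *If $\pi(x)=y$ and $\sigma(y)=x$, then $x,y$ are not both $-$.* Otherwise the link of $x$ is $F_xG_y=U_xV_y$, parallel to $W_y=V_yU_x$.

**A link pattern that would not work.** The port graph also shows how a careless table can fail. Suppose there were only two hubs, at positions $m_1,m_2$ with cyclic distance at least $4$, with $Z((m_1,1))=\{z_2\}$, $Z((m_2,1))=\{z_1\}$, and $Z(e)=\{z_1\}$ for all other non-hub arcs. Let both hubs be of type P, with signs $+,-$ in color $1$ and $-,+$ in color $2$. In color $1$, $F_1=V_1$, $G_1=U_1$, $F_2=U_2$, $G_2=V_2$. The links are $V_1V_2$ and $U_2U_1$, and the $W$-edges are $V_1U_2$ and $V_2U_1$. They form the single cycle $V_1\,V_2\,U_1\,U_2$; color $2$ is the same with the hubs interchanged. Indeed, with $f_s=(m_s,1)$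 the following two cycles exist.

- $C^*$: $U_1$, left end gadget of $g_1$, $z_1$, middle gadget of $f_2$, $\beta^1_{f_2}$, left end gadget of $f_2$, $U_2$, backward along arcs $(i,0)$ to $V_1$, right end gadget of $f_1$, $\beta^2_{f_1}$, middle gadget of $f_1$, $z_2$, right end gadget of $g_2$, $V_2$, forward along arcs $(i,0)$ to $U_1$.
- $D^*$: $U_1$, left end gadget of $f_1$, $\beta^1_{f_1}$, middle gadget of $f_1$, $z_2$, left end gadget of $g_2$, $U_2$, backward along arcs $(i,1)$ to $V_1$, right end gadget of $g_1$, $z_1$, middle gadget of $f_2$, $\beta^2_{f_2}$, right end gadget of $f_2$, $V_2$, forward along arcs $(i,1)$ to $U_1$.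

In each of the two middle gadgets $C^*$ can take all vertices except the one $t$-vertex next to the $\beta$ used by $D^*$, and $D^*$ takes that vertex and one vertex of $P_q$, as in the one-hub example. So everything is covered, and the cycles share at least $A\cup\{z_1,z_2\}$, that is, at least $k+1$ vertices. The table of Section 5 excludes every such configuration, as we now check.

## 10. No permutation fits the table

From the table, the possible steps $s\to\pi(s)$ with the types that allow them are:

| from | steps |
|---|---|
| $1$ | $1\to2$ (R), $1\to6$ (L, P) |
| $2$ | $2\to1$ (R, P), $2\to3$ (L) |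
| $3$ | $3\to1$ (R, P), $3\to2$ (L) |
| $4$ | $4\to1$ (L, P), $4\to5$ (R) |
| $5$ | $5\to1$ (L), $5\to6$ (R), $5\to4$ (P) |
| $6$ | $6\to1$ (L), $6\to5$ (R, P) |

Recall the signs: R is $+$ in both colors, L is $-$ in both, P is $+$ in one and $-$ in the other. So "R or P" means $+$ in some color, and "L or P" means $-$ in some color.

**Step 1: every cycle of $\pi$ contains $1$.** Without $1$ the remaining steps are $2\to3$, $3\to2$, $4\to5$, $5\to6$, $5\to4$, $6\to5$. The only cycles they form are $(2\,3)$, $(5\,6)$ and $(4\,5)$. In each case the two hubs are neighbors in the order $1,\dots,6$, so $\sigma$ takes the smaller to the larger whatever else is in $I$.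

- $(2\,3)$: both are of type L, so $-$. As $\pi(3)=2$ and $\sigma(2)=3$, this contradicts (R2).
- $(5\,6)$: $5$ is R, so $+$ in both colors; $6$ is R or P, so $+$ in some color. As $\pi(5)=\sigma(5)=6$, this contradicts (R1).
- $(4\,5)$: $4$ is R, so $+$ in both colors; $5$ is P, so $+$ in one color. As $\pi(4)=\sigma(4)=5$, this contradicts (R1).

So $\pi$ is a single cycle through $1$, and $I$ is its set of elements. From $1\to2$ one can continue $2\to1$ or $2\to3\to1$. From $1\to6$ one can continue $6\to1$, $6\to5\to1$ or $6\to5\to4\to1$. That is all.

**Step 2: four of the five cycles violate a rule directly.**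

- $1\to2\to1$, $I=\{1,2\}$: $1$ is R ($+$), $2$ is R or P ($+$ in some color), and $\pi(1)=\sigma(1)=2$. This contradicts (R1).
- $1\to2\to3\to1$, $I=\{1,2,3\}$: $1$ is R ($+$), $3$ is R or P ($+$ in some color), and $\pi(3)=\sigma(3)=1$. This contradicts (R1).
- $1\to6\to1$, $I=\{1,6\}$: $6$ is L ($-$), $1$ is L or P ($-$ in some color), $\pi(1)=6$ and $\sigma(6)=1$. This contradicts (R2).
- $1\to6\to5\to1$, $I=\{1,5,6\}$: $5$ is L ($-$), $1$ is L or P ($-$ in some color), $\pi(5)=1$ and $\sigma(1)=5$. This contradicts (R2).

**Step 3: the cycle $1\to6\to5\to4\to1$.** Here no single step violates a rule by itself, and we use that $H_\gamma$ is one cycle. We have $I=\{1,4,5,6\}$ and $\sigma:1\to4\to5\to6\to1$, so $\sigma$ is the inverse of $\pi$ and (R2) applies to all four steps.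

Both $1$ and $4$ are of type L or P, so each is $-$ in some color. By (R2) for $4\to1$ they are never both $-$ in the same color. So $1$ is $-$ in exactly one color $\alpha$, and $4$ is $-$ in exactly the other color. The hub $5$ is of type P, so it is $-$ in exactly one color. By (R2) for $5\to4$ this is not the color in which $4$ is $-$, so it is $\alpha$. By (R2) for $1\to6$, $6$ is $+$ in $\alpha$.

So in color $\alpha$: $1$ is $-$, $6$ is $+$, $5$ is $-$. Hence $F_1=U_1$, $G_6=U_6$, $F_6=V_6$, $G_5=V_5$. The graph $H_\alpha$ contains the edges
$$F_1G_6=U_1U_6,\qquad F_6G_5=V_6V_5,\qquad W_5=V_5U_6,\qquad W_6=V_6U_1 .$$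
These form the closed cycle $U_1\,U_6\,V_5\,V_6$ on $4$ of the $8$ ports. This contradicts (11), by which $H_\alpha$ is a single cycle through all $8$ ports.

So $I=\emptyset$. This proves the Claim and with it Theorem 1: for each $k\ge25$ and each $p\ge k$, the cycles $C,D$ of Section 5 cover $V(G)$, and every pair of cycles covering $V(G)$ meets in exactly the $k-1$ vertices of $A$. Hence $(*_k)$ fails for every $k\ge 25$, and together with Theorem 2 this is the Main Theorem. $\blacksquare$
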